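\title{Constant-depth threshold circuits with linearly many wires cannot recognize $(ab)^*$ with a neutral letter}

\begin{abstract}
We prove that the language $e^*(ae^*be^*)^*$, which is $(ab)^*$ with a neutral letter $e$, is not recognized by constant-depth circuits of weighted threshold gates with linearly many wires. Combined with known results, this shows that a regular language with a neutral letter has such circuits if and only if its syntactic monoid lies in the variety $\mathbf{DA}$. The lower bound persists when gates over commutative monoids of bounded size are added, and it is nearly tight: at suitable constant depths, $n\log n$, $n\log^* n$, and still smaller numbers of wires suffice. The proof combines a separation lemma for sparse graphs of bounded depth with a linear lower bound on the number of adaptive threshold queries needed for set disjointness.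
\end{abstract}

\section{Introduction}

\subsection{Circuits}

A \emph{weighted threshold gate} with inputs $x_1,\dots,x_k\in\{0,1\}$ is given by weight functions $f_1,\dots,f_k:\{0,1\}\to\mathbb{R}$ and a threshold $t\in\mathbb{R}$. It outputs $1$ if $\sum_{i=1}^k f_i(x_i)>t$ and $0$ otherwise. The usual threshold gate is the case in which every $f_i$ is the identity. Choosing each $f_i$ to be $x\mapsto x$ or $x\mapsto 1-x$, and $t=k-1$ or $t=0$, gives the AND or the OR of $k$ literals, so AND, OR and NOT gates are not needed.

A \emph{circuit} is a finite acyclic directed multigraph whose edges are called \emph{wires}. Some vertices of in-degree $0$ are \emph{input gates}. Every other vertex is a weighted threshold gate with one weight function for each incoming wire, and one vertex is the output. Fan-in and fan-out are unbounded. The \emph{depth} is the maximal number of edges on a path that starts at an input gate.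

In \cite{report}, circuits read words over $\{0,1\}$: a circuit for length $n$ has input gates $1,\dots,n$, and input gate $i$ receives the $i$-th letter. For a larger finite alphabet $\Sigma$ we add a convention that is not part of \cite{report}. Fix an injective code $\Sigma\to\{0,1\}^{\ell}$ of constant length $\ell$. A circuit for words of $n$ letters has $\ell n$ input gates, which receive the concatenated codes of the letters. The class $\mathrm{WLTC}^0$ consists of the languages recognized by non-uniform families $(C_n)_{n\ge1}$ of circuits of constant depth in which $C_n$ decides membership for words of $n$ letters and has $O(n)$ wires. With $O(n)$ wires each letter can feed, on average, only a bounded number of gates; this is the resource that the class measures.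

\begin{remark}\label{rem:dnf}
Every Boolean function of $\ell\ge1$ bits has a circuit of depth at most $2$ with at most $(\ell+1)2^{\ell}$ wires: take the OR of at most $2^\ell$ ANDs of $\ell$ literals, or, for a constant, one gate with one wire of weight function $0$. In particular one code is translated into another in depth $2$ with $O(1)$ wires per letter, so $\mathrm{WLTC}^0$ does not depend on the code.
\end{remark}

Throughout, $\mathbb{N}=\{1,2,\dots\}$, and $[P]$ is $1$ if the statement $P$ holds and $0$ otherwise.

\subsection{The question}

A letter $e$ is \emph{neutral} for a language $L$ if inserting or deleting occurrences of $e$ anywhere in a word does not change whether the word belongs to $L$. Adding a neutral letter to $(ab)^*$ gives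
\[
L_{\mathrm{bicycle}}=e^*(ae^*be^*)^*\subseteq\{a,b,e\}^*,
\]
the set of words that lie in $(ab)^*$ after all letters $e$ are deleted. The problem, posed as Conjecture~1 in \cite{report}, is to prove or disprove that
\[
L_{\mathrm{bicycle}}\notin\mathrm{WLTC}^0 .
\]

The following example shows what a single gate can do in the presence of a neutral letter.

\begin{example}\label{ex:first}
Use the code $a=10$, $b=01$, $e=00$, and put $\chi(a)=1$, $\chi(b)=-1$, $\chi(e)=0$, so that $\chi$ is the first code bit minus the second. For a word $w_1\cdots w_l$, the condition ``the first non-$e$ letter exists and is $a$'' is equivalent to $\sum_{j=1}^{l}2^{-j}\chi(w_j)>0$, because $2^{-j}>\sum_{j<j'\le l}2^{-j'}$ makes the first nonzero term determine the sign. This is one gate with $2l$ wires. Replacing $\chi$ by $-\chi$, or $2^{-j}$ by $2^{j}$, gives gates with $2l$ wires for ``first is $b$'', ``last is $a$'' and ``last is $b$''.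

Let $\mathrm{Alt}$ be the set of words over $\{a,b,e\}$ whose subsequence of non-$e$ letters has no two equal consecutive letters. A nonempty alternating word over $\{a,b\}$ lies in $(ab)^*$ exactly if it begins with $a$ and ends with $b$. Hence
\begin{equation}\label{eq:alt}
w\in L_{\mathrm{bicycle}}\iff w\in\mathrm{Alt},\ \text{the first non-$e$ letter is not $b$, and the last is not $a$}.
\end{equation}
The last two conditions cost $O(n)$ wires. The first fails exactly if some $w_j\in\{a,b\}$ equals the last non-$e$ letter of $w_1\cdots w_{j-1}$. Testing this for every $j$ gives a circuit of constant depth with $O(n)$ gates but about $n^2$ wires.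
\end{example}

So a gate summarizes an interval at a cost proportional to its length, and the difficulty is alternation. Because of the neutral letter, the two equal letters that violate alternation may be at any distance from each other. A circuit seems to have to inspect every letter at many scales, while a typical letter has only $O(1)$ outgoing wires. This suggests that the conjecture is true. It also leaves open how many scales are really needed, and Theorem~\ref{thm:upper} shows that very few suffice; a proof of the conjecture therefore has to detect a barely superlinear cost.

\subsection{Syntactic monoids}\label{sec:algebra}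

For $L\subseteq\Sigma^*$, call two words $x,x'$ equivalent if $yxz\in L\Leftrightarrow yx'z\in L$ for all $y,z\in\Sigma^*$. This is a congruence. The quotient $M$ is the \emph{syntactic monoid} of $L$, the projection $\eta:\Sigma^*\to M$ is the \emph{syntactic morphism}, and $M$ is finite if and only if $L$ is regular. Three facts follow from the definition: $L=\eta^{-1}(\eta(L))$; a letter $e$ is neutral if and only if $\eta(e)=1$; and two elements $x,x'\in M$ are equal if and only if $gxh\in\eta(L)\Leftrightarrow gx'h\in\eta(L)$ for all $g,h\in M$.

A \emph{variety} is a class of finite monoids closed under submonoids, quotients and finite direct products. For an element $s$ of a finite monoid, $s^\omega$ denotes its unique idempotent power. The variety $\mathbf{A}$ consists of the finite \emph{aperiodic} monoids, those containing no nontrivial group, and $\mathbf{DA}\subseteq\mathbf{A}$ is the variety of finite monoids satisfying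
\[
(xyz)^{\omega}\,y\,(xyz)^{\omega}=(xyz)^{\omega}\qquad\text{for all }x,y,z .
\]
For instance, the language ``first is $a$'' of Example~\ref{ex:first} has the syntactic monoid $\{1,a,b\}$ with $as=a$ and $bs=b$ for all $s$. It lies in $\mathbf{DA}$: either $xyz\ne1$ and both sides equal $xyz$, or $x=y=z=1$.

Let $B$ be the syntactic monoid of $(ab)^*\subseteq\{a,b\}^*$. All words containing $aa$ or $bb$ form one class $0$, and the class of a nonempty alternating word is determined by its first and last letters, so $B=\{1,a,b,ab,ba,0\}$ with $aba=a$, $bab=b$, $aa=bb=0$. Every $s\in B$ satisfies $s^2=s^3$, so $B$ is aperiodic. It is not in $\mathbf{DA}$, since $x=1$, $y=a$, $z=b$ gives $(ab)\,a\,(ab)=0\ne ab$. Let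
\[
\varphi:\{a,b,e\}^*\to B,\qquad a\mapsto a,\quad b\mapsto b,\quad e\mapsto 1 .
\]
Then $L_{\mathrm{bicycle}}=\varphi^{-1}(\{1,ab\})$. By a theorem of Almeida, $\mathbf{DA}$ is the largest subvariety of $\mathbf{A}$ that does not contain $B$. The following facts are known.
\begin{enumerate}
\item[(K1)] For every $m\ge2$, the language of words over $\{0,1\}$ whose number of $1$s is divisible by $m$ is not in $\mathrm{WLTC}^0$. Here $0$ is a neutral letter, and $m=2$ is the parity language.
\item[(K2)] If a regular language with a neutral letter is in $\mathrm{WLTC}^0$, then its syntactic monoid is aperiodic.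
\item[(K3)] Every regular language with a neutral letter whose syntactic monoid lies in $\mathbf{DA}$ is in $\mathrm{WLTC}^0$.
\end{enumerate}
Facts (K2) and (K3) leave undecided the monoids in $\mathbf{A}\setminus\mathbf{DA}$, and Almeida's theorem says that $B$ is the obstruction common to all of them. This is why the single language $L_{\mathrm{bicycle}}$ settles the classification. We use (K2), (K3) and Almeida's theorem only in Section~\ref{sec:class}, and (K1) not at all.

\subsection{Results}

The conjecture is true.

\begin{theorem}\label{thm:main}
For all integers $d,C\ge1$ there is $n_0(d,C)$ such that for every $n\ge n_0(d,C)$, no circuit of weighted threshold gates of depth at most $d$ with at most $Cn$ wires decides $L_{\mathrm{bicycle}}$ on words of $n$ letters. In particular $L_{\mathrm{bicycle}}\notin\mathrm{WLTC}^0$.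
\end{theorem}

\begin{theorem}\label{thm:class}
A regular language $L$ with a neutral letter is in $\mathrm{WLTC}^0$ if and only if its syntactic monoid is in $\mathbf{DA}$. Moreover, if the syntactic monoid is aperiodic but not in $\mathbf{DA}$, then for every fixed depth $D$ the minimal number $w(n)$ of wires of a circuit of depth at most $D$ deciding $L$ on words of $n$ letters satisfies $w(n)/n\to\infty$.
\end{theorem}

Here $w(n)=\infty$ if there is no such circuit. For $q\in\mathbb{N}$, a \emph{monoid gate of order $q$} computes $h\big(\sum_i f_i(x_i)\big)$, where $N$ is a commutative monoid with $|N|\le q$, written additively, $f_i:\{0,1\}\to N$ and $h:N\to\{0,1\}$. The choice $N=\mathbb{Z}/r\mathbb{Z}$ gives the $\mathrm{MOD}_r$ gates for $r\le q$. A \emph{$q$-circuit} is a circuit in which both weighted threshold gates and monoid gates of order $q$ are allowed; different gates may use different monoids.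

\begin{theorem}\label{thm:monoid}
Fix $q$. Theorem~\ref{thm:main}, with $n_0$ depending also on $q$, and the ``moreover'' part of Theorem~\ref{thm:class} remain true for $q$-circuits.
\end{theorem}

A monoid gate of order $1$ is constant, hence a weighted threshold gate with zero weights. So Theorem~\ref{thm:main} is the case $q=1$, and we prove the lower bound for all $q$ at once.

Let $\lambda_1(n)=\lceil\log_2n\rceil$ and $\lambda_{i+1}(n)=\min\{r\ge0:\lambda_i^{(r)}(n)\le1\}$, where $\lambda_i^{(r)}$ is the $r$-fold iterate. Thus $\lambda_2$ is essentially $\log^*$, and so on.

\begin{theorem}\label{thm:upper}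
For every $i$ there are constants $d_i,c_i$ such that for all $n\ge2$, $L_{\mathrm{bicycle}}$ is decided on words of $n$ letters by a circuit of weighted threshold gates of depth at most $d_i$ with at most $c_i\,n\,\lambda_i(n)$ wires. On the other side, for each fixed $d$, the bound $n_0(d,C)$ in Theorem~\ref{thm:main} can be taken primitive recursive in $C$.
\end{theorem}

Put $\gamma_d(n)=\max\{C\le n: n_0(d,C)\le n\}$ for $n\ge n_0(d,1)$. Then $\gamma_d(n)\to\infty$, and depth-$d$ circuits need more than $n\gamma_d(n)$ wires, so the superlinear factor is an inverse of a primitive recursive function. For no fixed $i$ does this improve to a lower bound $\omega(n\lambda_i(n))$ valid at every constant depth, since such a bound fails at depth $d_i$.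

\section{Disjointness inside $L_{\mathrm{bicycle}}$, and a first case}\label{sec:first}

For $u,v\in\{0,1\}^k$ let $\mathrm{DISJ}_k(u,v)=1$ if there is no $j$ with $u_j=v_j=1$, and $\mathrm{DISJ}_k(u,v)=0$ otherwise. We think of $u$ as held by Alice and $v$ by Bob. Given any positions $i_1<i_2<\dots<i_{4k}$ in $\{1,\dots,n\}$, let $w(u,v)$ be the word of $n$ letters that has $e$ at all other positions and, for $j=1,\dots,k$, the following letters in the $j$-th block of four chosen positions:
\[
\begin{array}{c|cccc}
\text{position} & i_{4j-3} & i_{4j-2} & i_{4j-1} & i_{4j}\\ \hline
\text{letter} & a \text{ if } u_j=1 & a \text{ if } v_j=1 & b \text{ if } u_j=1 & b \text{ if } v_j=1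
\end{array}
\]
with $e$ in each case otherwise. For $(u_j,v_j)=(0,0),(1,0),(0,1),(1,1)$ the block reads $eeee$, $aebe$, $eaeb$, $aabb$. After deletion of the letters $e$, the first three become the empty word, $ab$, $ab$, and the fourth contains $aa$. Hence
\begin{equation}\label{eq:disj}
w(u,v)\in L_{\mathrm{bicycle}}\iff\mathrm{DISJ}_k(u,v)=1 ,
\end{equation}
and each letter of $w(u,v)$ depends on $u$ only, on $v$ only, or is constant. Every $w(u,v)$ has as many letters $a$ as $b$, so comparing these two counts, which threshold gates do cheaply, gives no information.

We shall choose the positions so that few gates see two of them. The tool is Tur\'an's theorem in the following form: a graph with $N\ge1$ vertices and $E$ edges has an independent set of size at least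
\begin{equation}\label{eq:turan}
\frac{N^2}{2E+N}.
\end{equation}
Indeed, in a uniformly random ordering of the vertices, those that precede all their neighbors form an independent set of expected size $\sum_x 1/(\deg x+1)$, and this is at least $N^2/\sum_x(\deg x+1)$ by the Cauchy--Schwarz inequality.

\begin{example}\label{ex:depth2}
Consider a circuit with at most $Cn$ wires in which the output gate reads input gates and \emph{first-layer} gates, and each first-layer gate reads only input gates, belonging to at most $T$ letters. We show that it does not decide $L_{\mathrm{bicycle}}$ if $n\ge8(CT+1)$.

Join two positions if some first-layer gate reads both. A gate reading $\delta\le T$ letters creates at most $\delta T/2$ edges, and the numbers $\delta$ add up to at most $Cn$, so $E\le CTn/2$. By \eqref{eq:turan} there are $n/(CT+1)\ge8$ pairwise unjoined positions. Choose eight of them and take $k=2$. On the words $w(u,v)$, every in-neighbor of the output gate sees at most one nonconstant letter, so its value is a function of $u$ or a function of $v$. Collecting terms, the output is $[\alpha(u)+\beta(v)>t]$ for some real functions $\alpha,\beta$. On the chosen positions we have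
\[
\begin{array}{ll}
w(10,01)=aebe\,eaeb\in L_{\mathrm{bicycle}}, & w(10,10)=aabb\,eeee\notin L_{\mathrm{bicycle}},\\
w(01,10)=eaeb\,aebe\in L_{\mathrm{bicycle}}, & w(01,01)=eeee\,aabb\notin L_{\mathrm{bicycle}}.
\end{array}
\]
If the circuit were correct, then $\alpha(10)+\alpha(01)+\beta(10)+\beta(01)$ would exceed $2t$ by the left column and be at most $2t$ by the right column.
\end{example}

In a general circuit there are gates that see many letters, and no choice of positions avoids them. But such gates consume many wires, so they are few. The general proof treats them like the output gate in the example: each becomes a query of the form $[\alpha(u)+\beta(v)>t]$, now depending on the answers to earlier queries. This leaves three tasks. Section~\ref{sec:reduction} turns a set $S$ of positions and a set $H$ of exceptional gates into a decision tree for disjointness with $|H|+1$ queries. Section~\ref{sec:graph} finds $S$ and $H$ with $|H|\le\varepsilon|S|$ for any prescribed $\varepsilon>0$. Section~\ref{sec:trees} shows that $\mathrm{DISJ}_k$ needs a number of queries linear in $k$. These are combined in Section~\ref{sec:proof}. Sections~\ref{sec:class} and~\ref{sec:upper} contain the classification and the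 upper bound.

\section{Separating pairs give decision trees}\label{sec:reduction}

Since we choose letters and not bits, we merge the bits of a letter. Given a $q$-circuit for words of $n$ letters, its \emph{source graph} $G$ is obtained by merging, for each position, the $\ell$ input gates of that position into one vertex, called a \emph{source}. Then $G$ is acyclic, has $n$ sources, all of in-degree $0$, has as many edges as the circuit has wires, and the paths starting at sources have length at most the depth of the circuit. A source \emph{reaches} a vertex $y$ in a graph if there is a directed path, possibly of length $0$, from the source to $y$.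

\begin{definition}
Let $S$ be a set of sources and $H$ a set of non-source vertices of $G$. The pair $(S,H)$ is \emph{separating} if every vertex $y\notin H$ is reached in $G-H$ by at most one element of $S$.
\end{definition}

Let $U,V$ be finite sets. A \emph{threshold query} on $U\times V$ is a function $(u,v)\mapsto[\alpha(u)+\beta(v)>t]$ with $\alpha:U\to\mathbb{R}$, $\beta:V\to\mathbb{R}$, $t\in\mathbb{R}$. A \emph{monoid query of order $q$} is a function $(u,v)\mapsto h(\alpha(u)+\beta(v))$ with $\alpha:U\to N$, $\beta:V\to N$, $h:N\to\{0,1\}$ and $N$ a commutative monoid with $|N|\le q$. A \emph{$q$-tree of depth $m$} is a binary decision tree whose inner nodes are labeled by queries of either kind, whose leaves are labeled $0$ or $1$, and in which every root-to-leaf path has at most $m$ inner nodes. An input $(u,v)$ is routed from the root according to the answers, and the tree outputs the label of the leaf it arrives at.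

\begin{proposition}\label{prop:reduction}
Suppose that a $q$-circuit decides $L_{\mathrm{bicycle}}$ on words of $n$ letters and that $(S,H)$ is a separating pair in its source graph with $|S|\ge4k\ge4$. Then $\mathrm{DISJ}_k$ is computed by a $q$-tree of depth $|H|+1$.
\end{proposition}

\begin{proof}
The output is not an input gate: an input gate depends on one position, while $e^n\in L_{\mathrm{bicycle}}$ and the word with a single $a$ at another position and $e$ elsewhere is not in $L_{\mathrm{bicycle}}$. Let $H'=H\cup\{\text{output}\}$, and list its elements as $g_1,\dots,g_m$ in topological order, so that no $g_r$ has a path to an earlier $g_{r'}$. Then $m\le|H|+1$. Choose $i_1<\dots<i_{4k}$ in $S$ and feed the words $w(u,v)$ to the circuit.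

The tree is the complete binary tree with $m$ levels of inner nodes. For $z=(z_1,\dots,z_{r-1})\in\{0,1\}^{r-1}$, let $C_z$ be the circuit in which the wires entering $g_1,\dots,g_{r-1}$ are deleted and these gates are replaced by the constants $z_1,\dots,z_{r-1}$. The node reached by the answers $z$ asks for the value of $g_r$ in $C_z$ on input $w(u,v)$. A leaf is labeled by the answer given on its path for the output gate.

The tree is correct. If $z_1,\dots,z_{r-1}$ are the true values of $g_1,\dots,g_{r-1}$ on $w(u,v)$, then every gate has the same value in $C_z$ as in the original circuit. By induction on $r$, all answers on the path of $(u,v)$ are the true values, and the label of the leaf is $\mathrm{DISJ}_k(u,v)$ by \eqref{eq:disj}.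

It remains to see that each node asks an admissible query. Let $y$ be an in-neighbor of $g_r$. If $y\in H'$, then $y$ is one of $g_1,\dots,g_{r-1}$ and is constant in $C_z$. Let $y\notin H'$. The value of $y$ in $C_z$ depends only on the input gates that have a path to $y$ in $C_z$. Such a path avoids $H'$: a vertex of $H'$ on it would have a path to $g_r$, so it would be one of $g_1,\dots,g_{r-1}$, and these have no incoming wires in $C_z$ and are not input gates. So the value of $y$ depends only on letters whose source reaches $y$ (or, for an input gate, the source containing $y$) in $G-H'$, a subgraph of $G-H$. At most one of these letters is at a position in $S$, and the letters outside $S$ are constantly $e$. Hence the value of $y$ is a function of $u$ only, of $v$ only, or a constant. Grouping the terms of the sum at $g_r$ accordingly, which is allowed because $\mathbb{R}$ and $N$ are commutative, and absorbing the constant terms into $\alpha$, we write the sum as $\alpha(u)+\beta(v)$. So the node asks a threshold query or a monoid query of order $q$.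
\end{proof}

\section{Finding a separating pair}\label{sec:graph}

\subsection{One layer}

Consider first one layer of gates, where gate $y$ sees a set $D_y$ of letters and $\sum_y|D_y|\le Cn$. The first attempt is to cut at a single value $T$: put the gates with $|D_y|>T$ into $H$, and treat the others as in Example~\ref{ex:depth2}. This gives $|H|\le Cn/T$ and $|S|\ge n/(CT+1)$, so the ratio of the two bounds is about $C^2$ whatever $T$ is, and it is not small. What is needed is a gap: two values $t_i\ll t_{i+1}$ such that no relevant gate has $t_i<|D_y|\le t_{i+1}$. Among many disjoint windows $(t_i,t_{i+1}]$ one carries only a small share of the wires, and its gates are made irrelevant by discarding all the letters they see. We do not control which window this is, so the size of the resulting set $S$ is known only up to a bounded range, and the bound on $H$ must be stated relative to it. This is the role of the function $\Phi$ below: if $S$ has density $1/s$, then $H$ has density at most $1/\Phi(s)$.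

Let $C\in\mathbb{N}$ and let $\Phi:\mathbb{N}\to\mathbb{N}$ be nondecreasing. For $s\in\mathbb{N}$ define
\begin{equation}\label{eq:t}
t_0(s)=1,\qquad t_{i+1}(s)=t_i(s)+2C\,\Phi\big(2s^2(Ct_i(s)+1)\big),\qquad \Psi(s)=2s^2\big(Ct_{4Cs}(s)+1\big).
\end{equation}
We write $\Psi_{C,\Phi}$ when the dependence matters. The numbers $t_i(s)$ are strictly increasing in $i$ because $\Phi\ge1$, and nondecreasing in $s$ by induction on $i$. Hence $t_{4Cs}(s)$ and $\Psi(s)$ are nondecreasing in $s$.

\begin{lemma}\label{lem:layer}
Let $n,s\in\mathbb{N}$, let $S$ be a finite set with $|S|\ge n/s$, and let $(D_y)_{y\in W}$ be a finite family of subsets of $S$ with $\sum_{y\in W}|D_y|\le Cn$. Then there are an integer $1\le\tilde s\le\Psi(s)$, a set $\tilde S\subseteq S$ with $|\tilde S|\ge n/\tilde s$, and a set $\tilde W\subseteq W$ with $|\tilde W|\le n/(2\Phi(\tilde s))$, such that $|D_y\cap\tilde S|\le1$ for all $y\in W\setminus\tilde W$.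
\end{lemma}

\begin{proof}
Write $t_i=t_i(s)$ and $R=4Cs$. The $R$ classes $\{y: t_i<|D_y|\le t_{i+1}\}$, $0\le i<R$, are disjoint, so for some $i<R$ the sum of $|D_y|$ over the $i$-th class is at most $Cn/R=n/(4s)\le|S|/4$. Fix this $i$ and put $\tilde s=2s^2(Ct_i+1)\le\Psi(s)$. By \eqref{eq:t}, $t_{i+1}\ge2C\Phi(\tilde s)$. Call $y$ small, medium or big according to whether $|D_y|\le t_i$, $t_i<|D_y|\le t_{i+1}$ or $|D_y|>t_{i+1}$.

\emph{Big.} Let $\tilde W$ be the set of big $y$. Then $|\tilde W|\le Cn/t_{i+1}\le n/(2\Phi(\tilde s))$.

\emph{Medium.} Let $S'$ be $S$ without the elements of the sets $D_y$ with $y$ medium. Then $|S'|\ge\frac34|S|\ge\frac{3n}{4s}$.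

\emph{Small.} Join two elements of $S'$ if both lie in $D_y$ for some small $y$. The number $E$ of edges satisfies $2E\le\sum_{y\text{ small}}|D_y|^2\le Ct_in$. By \eqref{eq:turan}, and since $x\mapsto x^2/(Ct_in+x)$ is increasing for $x>0$, there is an independent set $\tilde S\subseteq S'$ with
\[
|\tilde S|\ge\frac{|S'|^2}{Ct_in+|S'|}\ge\frac{9n^2/(16s^2)}{Ct_in+3n/(4s)}\ge\frac{9}{16}\cdot\frac{n}{s^2(Ct_i+1)}\ge\frac{n}{\tilde s}.
\]
If $y\notin\tilde W$, then $D_y\cap\tilde S$ is empty for medium $y$ and has at most one element for small $y$.
\end{proof}

For a circuit consisting of one layer of gates and an output gate this is already enough: apply the lemma with $s=1$, with $S$ the set of all sources and $D_y$ the set of letters read by the first-layer gate $y$. Then $\tilde S$, together with $\tilde W$ and the output gate, is a separating pair.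

\subsection{Bounded depth}

For larger depth we apply Lemma~\ref{lem:layer} once per layer, starting from the sources. Once the first $j$ layers are separated, each remaining vertex in them carries at most one element of $S$, so a vertex in the next layer sees at most as many elements of $S$ as it has incoming edges. The difficulty is that every new layer shrinks $S$, while the vertices already put into $H$ stay there. A hypothesis of the form $|H|\le\varepsilon|S|$ would therefore not survive the step, because the shrinking factor depends on the density $1/s$ found so far. A hypothesis for all functions $\Phi$ does survive: we ask the first $j$ layers to make $H$ small compared with the worst density $1/\Psi(s)$ that the next layer can produce.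

\begin{lemma}\label{lem:graph}
Let $d\ge0$ and $C\ge1$ be integers and let $\Phi:\mathbb{N}\to\mathbb{N}$ be nondecreasing. There is $K=K(d,C,\Phi)$ such that the following holds for all $n\ge1$. Let $G$ be a finite acyclic directed multigraph with $n$ distinguished vertices of in-degree $0$, the sources, with at most $Cn$ edges, and with all paths starting at sources of length at most $d$. Then there are an integer $1\le s\le K$ and a separating pair $(S,H)$ with $|S|\ge n/s$ and $|H|\le n/\Phi(s)$.
\end{lemma}

\begin{proof}
A vertex reached by no source satisfies the separation condition for every pair. For the other vertices $y$, let the \emph{level} of $y$ be the maximal length of a path from a source to $y$. The levels are at most $d$, level $0$ consists of the sources, and every in-neighbor of a vertex of level $j+1$ has level at most $j$ or is reached by no source. Define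
\begin{equation}\label{eq:K}
\Phi'(s)=2\Phi\big(\Psi_{C,\Phi}(s)\big),\qquad K(0,C,\Phi)=1,\qquad K(j+1,C,\Phi)=\Psi_{C,\Phi}\big(K(j,C,\Phi')\big).
\end{equation}
The function $\Phi'$ is nondecreasing because $\Phi$ and $\Psi_{C,\Phi}$ are. We prove by induction on $j$, for all $\Phi$ simultaneously, that there are $1\le s\le K(j,C,\Phi)$, a set $S$ of at least $n/s$ sources and a set $H$ of at most $n/\Phi(s)$ non-source vertices such that every $y\notin H$ \emph{of level at most $j$} is reached in $G-H$ by at most one element of $S$. The case $j=d$ is the lemma.

For $j=0$ take $s=1$, all sources as $S$, and $H=\emptyset$; a source has in-degree $0$ and is reached only by itself.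

For the step from $j$ to $j+1$, let $\Phi$ be given, and let $s,S,H$ be obtained from the statement for $j$ and the function $\Phi'$. Let $W$ be the set of vertices of level $j+1$. For $y\in W$ let $D_y$ be the set of elements of $S$ that reach, in $G-H$, some in-neighbor $y'\notin H$ of $y$. Each such $y'$ is reached by at most one element of $S$, so $|D_y|$ is at most the in-degree of $y$, and $\sum_{y\in W}|D_y|\le Cn$. Lemma~\ref{lem:layer}, for the function $\Phi$, provides $\tilde s,\tilde S,\tilde W$. Put $\tilde H=H\cup\tilde W$, a set of non-source vertices. With $\Psi=\Psi_{C,\Phi}$, monotonicity gives $\tilde s\le\Psi(s)\le K(j+1,C,\Phi)$ and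
\[
|\tilde H|\le\frac{n}{2\Phi(\Psi(s))}+\frac{n}{2\Phi(\tilde s)}\le\frac{n}{\Phi(\tilde s)} .
\]
Let $y\notin\tilde H$. If $y$ has level at most $j$, then $y\notin H$, and the elements of $\tilde S$ reaching $y$ in $G-\tilde H$ are among the elements of $S$ reaching $y$ in $G-H$, of which there is at most one. If $y$ has level $j+1$, then $y$ is not a source, so a path from an element of $\tilde S$ to $y$ in $G-\tilde H$ ends with an edge from an in-neighbor $y'\notin H$. Its starting point therefore lies in $D_y\cap\tilde S$, which has at most one element because $y\in W\setminus\tilde W$.
\end{proof}

\section{Decision trees under product measures}\label{sec:trees}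

In Lemma~\ref{lem:graph} the number $s$ is bounded independently of $n$, so $|H|$ may be a small constant multiple of $|S|$, but not smaller. We therefore need a lower bound on the depth of $q$-trees for $\mathrm{DISJ}_k$ that is linear in $k$, with no logarithmic loss.

A \emph{rectangle} in $U\times V$ is a set $X\times Y$ with $X\subseteq U$, $Y\subseteq V$. Disjointness has only small rectangles on which it equals $1$, so it suffices to show that a shallow tree is constant on each of a few rectangles that cover almost everything. Under a product measure a threshold query is easy to resolve in part: split $X$ at a median of $\alpha$ and $Y$ at a median of $\beta$; then on one of the four pieces, of at least a quarter of the mass, the answer is constant. Repeating this on the other pieces resolves the query up to error $\delta$ in $O(\log(1/\delta))$ rounds. If we treated the $m$ queries of a tree separately and added the errors, each query would need many rounds; for disjointness the total error has to be exponentially small in $k$, which would mean order $k$ rounds per query. Instead we let all queries draw on one budget of $r$ rounds. Each round advances in the tree on at least a quarter of the mass, so the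 mass that has not reached a leaf decays exponentially in $r$ once $r$ is a large multiple of $m$. A weight that halves at each advance makes this precise.

From now on $Q=\max(4,q^2)$.

\begin{lemma}\label{lem:rect}
Let $F:U\times V\to\{0,1\}$ be computed by a $q$-tree of depth $m$, and let $\mu,\nu$ be probability measures on $U,V$. For every integer $r\ge0$ there are at most $Q^r$ pairwise disjoint rectangles, on each of which $F$ is constant, such that the part of $U\times V$ not covered by them has $(\mu\times\nu)$-measure at most $2^m(7/8)^r$.
\end{lemma}

\begin{proof}
Let $T$ be the $q$-tree, and let $|\xi|$ be the number of inner nodes strictly above a node $\xi$ of $T$. A \emph{cell} is a pair $(X\times Y,\xi)$ consisting of a rectangle of positive measure and a node $\xi$ of $T$ through which all inputs in $X\times Y$ are routed. Its \emph{weight} is $\mu(X)\nu(Y)2^{-|\xi|}$. A cell is \emph{terminal} if $\xi$ is a leaf; then $F$ is constant on its rectangle. We build a tree $\mathcal{T}$ of cells of depth at most $r$. Its root is $(U\times V,\text{root of }T)$, of weight $1$, and every nonterminal cell $(X\times Y,\xi)$ at depth less than $r$ is expanded as follows.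

Suppose the query at $\xi$ is $[\alpha(u)+\beta(v)>t]$. Let $a^*$ be a median of $\alpha$ under $\mu(\cdot\,|X)$, that is, $\mu(\alpha\le a^*|X)\ge\frac12$ and $\mu(\alpha\ge a^*|X)\ge\frac12$, and let $b^*$ be a median of $\beta$ under $\nu(\cdot\,|Y)$. If $a^*+b^*>t$, put $X_1=\{u\in X:\alpha(u)\ge a^*\}$ and $Y_1=\{v\in Y:\beta(v)\ge b^*\}$; on $X_1\times Y_1$ the answer is $1$. If $a^*+b^*\le t$, put $X_1=\{u\in X:\alpha(u)\le a^*\}$ and $Y_1=\{v\in Y:\beta(v)\le b^*\}$; on $X_1\times Y_1$ the answer is $0$. Because the measure is a product, $X_1\times Y_1$ carries a fraction $\rho\ge\frac12\cdot\frac12$ of the measure of $X\times Y$. One child is $(X_1\times Y_1,\xi')$, where $\xi'$ is the child of $\xi$ for that answer. With $X_2=X\setminus X_1$ and $Y_2=Y\setminus Y_1$, the other children are those of $X_1\times Y_2$, $X_2\times Y_1$, $X_2\times Y_2$ that have positive measure, each paired with $\xi$. There are at most $4$ children, and their total weight is $\rho/2+(1-\rho)\le\frac78$ times the weight of the cell.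

Suppose the query at $\xi$ is $h(\alpha(u)+\beta(v))$ with values in $N$. The answer is constant on each of the at most $q^2$ rectangles $\{u\in X:\alpha(u)=c\}\times\{v\in Y:\beta(v)=c'\}$, $c,c'\in N$. Those of positive measure become children, each paired with the child of $\xi$ for its answer. Their total weight is $\frac12\le\frac78$ times the weight of the cell.

In both cases the rectangles of the children are disjoint and cover the rectangle of the parent up to a null set. So the leaves of $\mathcal{T}$, of which there are at most $Q^r$, have disjoint rectangles that cover $U\times V$ up to a null set. We take the rectangles of the terminal cells. What they miss is, up to a null set, the union of the rectangles of the nonterminal cells at depth exactly $r$. By induction on the depth, the cells at depth $r$ have total weight at most $(7/8)^r$. A nonterminal cell has $|\xi|<m$, so its measure is at most $2^m$ times its weight.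
\end{proof}

For disjointness let every bit of $u$ and $v$ be $1$ independently with probability $p$. The inputs with $\mathrm{DISJ}_k=1$ have measure $(1-p^2)^k$, roughly $e^{-p^2k}$, while a rectangle of such inputs will be seen to have measure at most $(1-p)^k\le e^{-pk}$. A contradiction arises if $r$ is large compared with $m+p^2k$, so that the uncovered part is negligible, and small compared with $pk/\ln Q$, so that $Q^r$ rectangles are not enough. Both can be arranged when $p\ln Q$ is a small constant, and then the bound on $m$ is linear in $k$.

\begin{lemma}\label{lem:disj}
Let $p=1/(100\ln Q)$ and $k\ge8/p^2$. If $\mathrm{DISJ}_k$ is computed by a $q$-tree of depth $m$, then $m>p^2k$.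
\end{lemma}

\begin{proof}
Suppose $m\le p^2k$. Let $\mu=\nu$ be the product of $k$ Bernoulli measures with parameter $p$; note that $p<0.01$ since $\ln Q>1$. The pairs $(u_j,v_j)$ are independent and each equals $(1,1)$ with probability $p^2$, so $(\mu\times\nu)(\mathrm{DISJ}_k=1)=(1-p^2)^k$.

Let $X\times Y$ be a nonempty rectangle on which $\mathrm{DISJ}_k=1$. Let $I=\{j: u_j=1\text{ for some }u\in X\}$ and $J=\{j: v_j=1\text{ for some }v\in Y\}$. If $j\in I\cap J$, then some $u\in X$ and some $v\in Y$ have $u_j=v_j=1$, and $(u,v)\in X\times Y$, which is impossible. So $|I|+|J|\le k$. All elements of $X$ vanish outside $I$ and all elements of $Y$ vanish outside $J$, hence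
\[
\mu(X)\nu(Y)\le(1-p)^{k-|I|}(1-p)^{k-|J|}\le(1-p)^k .
\]
Put $\sigma=p/(4\ln Q)=25p^2$ and apply Lemma~\ref{lem:rect} with $r=\lfloor\sigma k\rfloor$. The set $\{\mathrm{DISJ}_k=1\}$ is contained in the union of the uncovered part and of those rectangles on which $\mathrm{DISJ}_k=1$. Therefore $(1-p^2)^k\le2^m(7/8)^r+Q^r(1-p)^k$, and dividing by $(1-p^2)^k=(1-p)^k(1+p)^k$ gives
\[
1\le\frac{2^m(7/8)^r}{(1-p^2)^k}+\frac{Q^r}{(1+p)^k}.
\]
We use $x\le-\ln(1-x)\le x/(1-x)$ and $\ln(1+x)\ge x/(1+x)$ for $0\le x<1$. They give $\ln\frac87\ge\frac18$, $-\ln(1-p^2)\le2p^2$ and $\ln(1+p)\ge p/2$. Thus $2^m\le e^{p^2k}$, $(7/8)^r\le\frac87(7/8)^{\sigma k}\le\frac87e^{-25p^2k/8}$, $(1-p^2)^{-k}\le e^{2p^2k}$, $Q^r\le e^{\sigma k\ln Q}=e^{pk/4}$ and $(1+p)^{-k}\le e^{-pk/2}$. Since $1-\frac{25}{8}+2=-\frac18$,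
\[
1\le\tfrac87e^{-p^2k/8}+e^{-pk/4}.
\]
As $p^2k\ge8$, the first term is at most $\frac87e^{-1}<\frac12$, and $pk/4\ge2/p>200$ makes the second less than $\frac12$. This is a contradiction.
\end{proof}

\section{The lower bound}\label{sec:proof}

\subsection{Proof of Theorem~\ref{thm:main} and of its extension in Theorem~\ref{thm:monoid}}

Fix $q,d,C$. Let $p=1/(100\ln Q)$, $A=\lceil8/p^2\rceil$, $\Phi(s)=As$, $K=K(d,C,\Phi)$, and
\begin{equation}\label{eq:n0}
n_0=4A\,K(d,C,\Phi).
\end{equation}
Suppose that $n\ge n_0$ and that a $q$-circuit of depth at most $d$ with at most $Cn$ wires decides $L_{\mathrm{bicycle}}$ on words of $n$ letters. Lemma~\ref{lem:graph}, applied to the source graph, gives $s\le K$ and a separating pair $(S,H)$ with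
\[
|S|\ge\frac ns\ge\frac nK\ge4A,\qquad |H|\le\frac{n}{As}\le\frac{|S|}{A}\le\frac{p^2|S|}{8}.
\]
Let $k=\lfloor|S|/4\rfloor$. Then $k\ge A\ge8/p^2$ and $4k\le|S|\le4k+3$. By Proposition~\ref{prop:reduction}, $\mathrm{DISJ}_k$ is computed by a $q$-tree of depth
\[
|H|+1\le\frac{(4k+3)p^2}{8}+1\le\frac{p^2k}{2}+2\le p^2k,
\]
where the last step uses $p^2k/2\ge4$. This contradicts Lemma~\ref{lem:disj}. The case $q=1$ is the first statement of Theorem~\ref{thm:main}. A $\mathrm{WLTC}^0$ family has depth at most $d$ and, for large $n$, at most $Cn$ wires for suitable $d,C$, so $L_{\mathrm{bicycle}}\notin\mathrm{WLTC}^0$. \qed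

\subsection{The growth of $n_0$}

We prove the second statement of Theorem~\ref{thm:upper}. Recall that the primitive recursive functions contain the constants, the projections, addition and multiplication, and are closed under composition and under primitive recursion: if $f$ and $g$ are primitive recursive, so is the function $\tau$ with $\tau(0,\vec x)=f(\vec x)$ and $\tau(i+1,\vec x)=g(i,\tau(i,\vec x),\vec x)$.

Fix $d$ and $q=1$, so that $A$ is an absolute constant. Put $\Phi_d(s)=As$ and, descending, $\Phi_j=(\Phi_{j+1})'$ as in \eqref{eq:K}, and write $\Psi_{j+1}=\Psi_{C,\Phi_{j+1}}$. These are functions of $(C,s)$. If $(C,s)\mapsto\Phi_{j+1}(s)$ is primitive recursive, then the corresponding $(i,C,s)\mapsto t_i(s)$ in \eqref{eq:t} is defined by one primitive recursion, and $\Psi_{j+1}$ and $\Phi_j=2\Phi_{j+1}\circ\Psi_{j+1}$ are compositions of primitive recursive functions. So all $\Psi_j$, $1\le j\le d$, are primitive recursive in $(C,s)$. By \eqref{eq:K}, $K(d,C,\Phi_d)=\Psi_d(\Psi_{d-1}(\cdots\Psi_1(1)\cdots))$, and by \eqref{eq:n0}, $n_0(d,C)$ is primitive recursive in $C$. \qed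

\subsection{The role of the hypotheses}

The proof allows arbitrary real weights, non-uniform families, non-layered circuits and any code, and $n_0$ does not depend on the code. Each remaining hypothesis is needed.

\emph{The neutral letter} lets us place the blocks at whatever positions Lemma~\ref{lem:graph} supplies and silence all others. Without it, $(ab)^*$ over $\{a,b\}$ with the code $a=1$, $b=0$ is decided at even length $n$ by one AND of $n$ literals.

\emph{The bound on wires} enters only through $\sum_y|D_y|\le Cn$. A linear bound on the number of gates does not suffice, by Example~\ref{ex:first}.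

\emph{The bound on depth} limits the number of applications of Lemma~\ref{lem:layer}. Without it, $\varphi(w)$ is computed with $O(n)$ wires by a binary tree of multiplications in $B$, each of constant size by Remark~\ref{rem:dnf}.

\emph{Commutativity of $N$} is used to group the sum in Proposition~\ref{prop:reduction}. A single gate that multiplies in the non-commutative monoid $B$, in the order of its $2n$ wires, decides $L_{\mathrm{bicycle}}$ in the code of Example~\ref{ex:first}: send the bit $0$ to $1\in B$, and the bit $1$ to $a$ on odd and to $b$ on even wires.

\emph{The bound $|N|\le q$} limits the number of rectangles in Lemma~\ref{lem:rect}. With $N=(\mathbb{Z}/2\mathbb{Z})^{\ell n}$ and $f_i(x)$ equal to $x$ times the $i$-th unit vector, one gate computes any function of the input.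

\section{The classification}\label{sec:class}

We prove Theorem~\ref{thm:class} and the remaining part of Theorem~\ref{thm:monoid}. If the syntactic monoid $M$ of $L$ is in $\mathbf{DA}$, then $L\in\mathrm{WLTC}^0$ by (K3). If $L\in\mathrm{WLTC}^0$, then $M$ is aperiodic by (K2), and $w(n)=O(n)$ for some depth $D$, so the ``moreover'' part forces $M\in\mathbf{DA}$. It remains to prove the ``moreover'' part, which we do for $q$-circuits. The plan is to reduce $L_{\mathrm{bicycle}}$ to boundedly many instances of $L$ by letter-to-word substitutions. A circuit needs these substitutions to have a fixed length, and the neutral letter of $L$ provides that by padding.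

Let $L\subseteq\Sigma^*$ have the neutral letter $e_L$ and the syntactic morphism $\eta:\Sigma^*\to M$, with $M\in\mathbf{A}\setminus\mathbf{DA}$.

\subsection{An algebraic reduction}

The smallest variety containing $M$ consists of the quotients of submonoids of the powers $M^r$, $r\ge1$. Indeed, every variety containing $M$ contains these, and they form a variety: a submonoid of such a quotient is a quotient of its preimage, and a product of quotients coming from $M^r$ and $M^{r'}$ comes from $M^{r+r'}$. This variety is contained in $\mathbf{A}$ and not in $\mathbf{DA}$, so by Almeida's theorem it contains $B$. Thus there are $r\ge1$, a submonoid $T\subseteq M^r$ and a surjective morphism $\pi:T\to B$.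

Choose $\theta(a),\theta(b)\in T$ with $\pi(\theta(a))=\varphi(a)$ and $\pi(\theta(b))=\varphi(b)$, and put $\theta(e)=1$. This defines a morphism $\theta=(\theta_1,\dots,\theta_r):\{a,b,e\}^*\to T\subseteq M^r$ with $\pi\circ\theta=\varphi$, because the two sides agree on letters. Since $L_{\mathrm{bicycle}}=\varphi^{-1}(\{1,ab\})$, the element $\theta(w)$ determines whether $w\in L_{\mathrm{bicycle}}$.

Next we read off $\theta(w)$ from membership tests in $L$. For each $i\le r$ and each letter $\gamma\in\{a,b,e\}$ choose a word $\psi_i(\gamma)\in\Sigma^*$ with $\eta(\psi_i(\gamma))=\theta_i(\gamma)$, and for each $g\in M$ a word $W_g$ with $\eta(W_g)=g$. Appending letters $e_L$ does not change the image under $\eta$, so we may assume that all $\psi_i(\gamma)$ have the same length $c\ge1$ and all $W_g$ have the same length $c'$. Extend $\psi_i$ to a morphism; then $\eta\circ\psi_i=\theta_i$. For $g,h\in M$,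
\[
\big[W_g\,\psi_i(w)\,W_h\in L\big]=\big[g\,\theta_i(w)\,h\in\eta(L)\big].
\]
By the third fact in Section~\ref{sec:algebra}, the bits on the right, for all $g,h$, determine $\theta_i(w)$. So there is a fixed Boolean function $F$ of $r|M|^2$ bits, independent of the length of $w$, such that $[w\in L_{\mathrm{bicycle}}]$ is $F$ applied to the bits $[W_g\psi_i(w)W_h\in L]$, $i\le r$, $g,h\in M$.

\subsection{The circuit}

Suppose that $w(m)/m\not\to\infty$ for some depth $D$. Then there is $C$ such that for infinitely many $m$ a $q$-circuit $C_m$ of depth at most $D$ with at most $Cm$ wires decides $L$ on words of $m$ letters. Take such an $m\ge c+2c'$ and put $n=\lfloor(m-2c')/c\rfloor\ge1$, so that $cn+2c'\le m<cn+2c'+c\le(2c+2c')n$.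

For a word $w$ of $n$ letters over $\{a,b,e\}$, the word $W_g\psi_i(w)W_h$ has length $cn+2c'$; pad it with letters $e_L$ to length exactly $m$, which does not change membership in $L$. Because all $\psi_i(\gamma)$ have length $c$, each letter of the padded word is constant or is determined by one letter of $w$ at a position known in advance. So each of its $O(m)$ code bits is a function of the code bits of one letter of $w$ and is computed in depth $2$ with $O(1)$ wires, by Remark~\ref{rem:dnf}. For each triple $(i,g,h)$ feed these bits to a copy of $C_m$, and apply to the $r|M|^2$ outputs a depth-$2$ circuit for $F$, again from Remark~\ref{rem:dnf}. The result is a $q$-circuit for $L_{\mathrm{bicycle}}$ on words of $n$ letters, of depth at most $D+4$, with $O(m)=O(n)$ wires, where the implied constants do not depend on $m$. Infinitely many $m$ give infinitely many $n$. This contradicts the lower bound of Section~\ref{sec:proof}. \qed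

\section{The upper bound}\label{sec:upper}

We prove the first statement of Theorem~\ref{thm:upper}. The idea is to cut the word into subblocks, to replace each subblock by a two-letter summary, and to test the much shorter word of summaries for alternation. This detects violations between different subblocks, and the violations inside a subblock are found by doing the same there. All scales are handled in parallel, so the depth stays constant, and each scale costs $O(n)$ wires. If a circuit with $O(n\lambda_i(n))$ wires is already available, we can afford subblocks of length only $\lambda_i(n)$, and the number of scales drops to $\lambda_{i+1}(n)$.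

\subsection{The functions $\lambda_i$}

\begin{lemma}\label{lem:lambda}
Each $\lambda_i$ is defined on $\mathbb{N}$ and satisfies: \textup{(a)} $\lambda_i(1)=0$ and $1\le\lambda_i(n)<n$ for $n\ge2$; \textup{(b)} $\lambda_i$ is nondecreasing; \textup{(c)} $\lambda_i(2n)\le\lambda_i(n)+1$ for $n\ge1$.
\end{lemma}

\begin{proof}
For $\lambda_1=\lceil\log_2\cdot\rceil$, (a) follows from $2\le n\le2^{n-1}$, (b) from the monotonicity of the logarithm, and (c) holds with equality. Assume the lemma for $\lambda_i$. By (a), the iterates $n,\lambda_i(n),\lambda_i^{(2)}(n),\dots$ decrease strictly and stay in $\mathbb{N}$ until the value $1$ is reached. So $\lambda_{i+1}(n)$ is defined, it is the number of steps needed to reach $1$, and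
\begin{equation}\label{eq:rec}
\lambda_{i+1}(1)=0,\qquad\lambda_{i+1}(n)=1+\lambda_{i+1}(\lambda_i(n))\quad(n\ge2).
\end{equation}
The number of steps is between $1$ and $n-1$ for $n\ge2$, which is (a). For (b) we show $\lambda_{i+1}(n)\le\lambda_{i+1}(n')$ for $n\le n'$ by induction on $n'$. For $n=1$ the left side is $0$. For $n\ge2$ we have $\lambda_i(n)\le\lambda_i(n')<n'$, and \eqref{eq:rec} and the induction hypothesis give the claim. For (c) we use induction on $n$. For $n=1$, (a) gives $\lambda_{i+1}(2)=1$. For $n\ge2$ put $x=\lambda_i(n)$, so $1\le x<n$ and $\lambda_i(2n)\le x+1\le2x$. Then \eqref{eq:rec}, (b) and the induction hypothesis give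
\[
\lambda_{i+1}(2n)=1+\lambda_{i+1}(\lambda_i(2n))\le1+\lambda_{i+1}(2x)\le2+\lambda_{i+1}(x)=\lambda_{i+1}(n)+1.\qedhere
\]
\end{proof}

\subsection{Blocks and summaries}

Let $n\ge2$ and let $n=m_0>m_1>\dots>m_J=1$ be integers. The \emph{blocks} are intervals of positions. Level $0$ has the single block $\{1,\dots,n\}$. For $j<J$, each level-$j$ block, of length $l\le m_j$, is divided into $r=\lceil l/m_{j+1}\rceil$ consecutive nonempty \emph{subblocks} of length at most $m_{j+1}$, and all these subblocks are the level-$(j+1)$ blocks. The blocks of each level partition the positions, and level-$J$ blocks have length $1$.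

Given a word $w$ of $n$ letters, the \emph{summary} of a subblock is the two-letter word $\sigma\tau$, where $\sigma$ is the first non-$e$ letter of $w$ in the subblock ($e$ if there is none), and $\tau$ is the last non-$e$ letter if this differs from $\sigma$, and $e$ otherwise. So the summary is $ee$ if the subblock contains only $e$; otherwise it has the same first and the same last non-$e$ letter as the subblock; and it always lies in $\mathrm{Alt}$. The \emph{contraction} of a block is the concatenation of the summaries of its subblocks, a word of length $2r$. For example, the block $aebe\,|\,ebea$ with the two subblocks indicated has the contraction $ab\,ba\notin\mathrm{Alt}$, which exposes the two consecutive letters $b$.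

\begin{lemma}\label{lem:blocks}
We have $w\in\mathrm{Alt}$ if and only if the contraction of every block of level less than $J$ with at least two subblocks is in $\mathrm{Alt}$.
\end{lemma}

\begin{proof}
Let $w\in\mathrm{Alt}$, and consider two consecutive non-$e$ letters of a contraction. If they come from one summary, they differ. Otherwise the first is the last non-$e$ letter of one summary, the second is the first non-$e$ letter of a later summary, and all summaries in between are $ee$. Then they are equal to the last non-$e$ letter of one subblock and the first non-$e$ letter of the next subblock that contains one. These are consecutive non-$e$ letters of $w$, so they differ.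

Let $w\notin\mathrm{Alt}$, and take positions $x<y$ with $w_x=w_y\ne e$ and only $e$ in between. Let $j$ be maximal such that $x$ and $y$ lie in one level-$j$ block. Then $j<J$, and $x,y$ lie in different subblocks of this block. The letter $w_x$ is the last non-$e$ letter of its subblock, $w_y$ is the first non-$e$ letter of its subblock, and all subblocks strictly between have summary $ee$. So the contraction has two equal consecutive non-$e$ letters.
\end{proof}

\subsection{Counting wires}

We use the code $a=10$, $b=01$, $e=00$ and construct, by induction on $i$, circuits for $\mathrm{Alt}$ of depth at most $d_i'$ with at most $c_i'\,n\lambda_i(n)$ wires for all $n\ge2$. In each step the circuit computes all summaries, tests all contractions named in Lemma~\ref{lem:blocks}, and outputs the AND of the results.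

The code bits of a summary $\sigma\tau$ are
\[
\begin{array}{ll}
{[\sigma=a]}=[\text{first is }a], & [\tau=a]=[\text{first is }b]\wedge[\text{last is }a],\\
{[\sigma=b]}=[\text{first is }b], & [\tau=b]=[\text{first is }a]\wedge[\text{last is }b].
\end{array}
\]
For a subblock of length $l$ they are computed in depth $2$ by the four gates of Example~\ref{ex:first} and two ANDs, with $8l+4\le12l$ wires. So the summaries cost at most $12n$ wires per level. The final AND has at most $n$ wires per level, since a level has at most $n$ blocks. It remains to bound the tests.

\emph{The case $i=1$.} Take $m_{j+1}=\lceil m_j/2\rceil$. Then $m_j=\lceil n/2^j\rceil$, so $J=\lceil\log_2n\rceil=\lambda_1(n)$, and $r\le2$ because $l\le m_j\le2m_{j+1}$. A contraction to be tested has $4$ letters, that is $8$ bits, and Remark~\ref{rem:dnf} tests it in depth $2$ with at most $9\cdot2^8$ wires. With at most $n$ blocks per level, $c_1'=13+9\cdot2^8$ and $d_1'=2+2+1=5$ suffice.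

\emph{The step from $i$ to $i+1$.} Take $m_{j+1}=\lambda_i(m_j)$ until the value $1$ is reached. By Lemma~\ref{lem:lambda}(a) the sequence decreases strictly, and $J=\lambda_{i+1}(n)$. Consider a level-$j$ block of length $l\le m_j$ with $r\ge2$ subblocks. Then $l>m_{j+1}$, so $r<l/m_{j+1}+1<2l/m_{j+1}$, and also $r\le l\le m_j$. We test its contraction, of length $2r$, with the circuit from the induction hypothesis. By Lemma~\ref{lem:lambda}(b), (c) and $m_{j+1}\ge1$, the number of wires is at most
\[
c_i'\cdot2r\,\lambda_i(2r)\le c_i'\cdot2r\,\lambda_i(2m_j)\le c_i'\cdot2r\,(m_{j+1}+1)\le4c_i'\,r\,m_{j+1}\le8c_i'\,l .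
\]
The lengths of the blocks of a level add up to $n$, so the tests cost at most $8c_i'n$ wires per level. Hence $c_{i+1}'=13+8c_i'$ and $d_{i+1}'=2+d_i'+1$ suffice.

Finally, by \eqref{eq:alt}, $L_{\mathrm{bicycle}}$ is decided by one more gate, with three wires, applied to the circuit for $\mathrm{Alt}$ and to the gates ``first is $b$'' and ``last is $a$'', which have $2n$ wires each; the negations are absorbed into the weight functions. For an arbitrary code, Remark~\ref{rem:dnf} adds depth $2$ and $O(n)$ wires. Since $\lambda_i(n)\ge1$ for $n\ge2$, the total is at most $c_i\,n\lambda_i(n)$ wires in depth $d_i=d_i'+3$ for a suitable constant $c_i$. \qed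

\begin{thebibliography}{9}

\bibitem{report}
\emph{An Approach To Characterize The Regular Languages In $\mathrm{TC}^{0}$ With Linear Wires},
\texttt{https://eccc.weizmann.ac.il/report/2009/085/download}.

\end{thebibliography}
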